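# Approximating divisorial gonality: a reduction from Set Cover

## 1. Chips on a graph, and covers with no choice

Take a finite connected graph, possibly with parallel edges, and put chips on its vertices. A set of vertices may *fire*: every edge leaving the set carries one chip out of it. We want a placement of few chips from which, for each vertex $v$, some sequence of moves puts a chip on $v$ with no vertex in debt at the end. The least number of chips for which this is possible is the divisorial gonality. Can a polynomial-time algorithm find a placement that uses at most a constant times the least number? The answer will be no, unless $\mathrm P=\mathrm{NP}$. The reduction is from covering problems, and we begin with the covering instances that leave no choice. There everything can be checked directly, and one sees what has to be repaired in general.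

### 1.1 Divisors and rank

Let $G=(V,E)$ be a finite connected multigraph without loops.

**Definition (divisors).** A *divisor* is a function $D:V\to\mathbb Z$. Its degree is $\deg D=\sum_v D(v)$, and $D$ is *effective*, $D\ge 0$, if all $D(v)\ge 0$. The Laplacian acts on $x\in\mathbb Z^V$ by
$$(Qx)(v)=\sum_{vv'\in E}\bigl(x(v)-x(v')\bigr),$$
with parallel edges counted separately. Divisors $D,D'$ are *equivalent*, $D\sim D'$, if $D-D'=Qx$ for some $x\in\mathbb Z^V$.

Read $x$ as a height function. In $D'=D-Qx$ each edge $vv'$ carries $x(v)-x(v')$ chips from $v$ to $v'$: chips flow downhill, as many per edge as the height difference. Firing a set $U$ is the case $x=1_U$. Adding a constant to $x$ changes nothing, and equivalent divisors have the same degree.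

**Definition (rank, gonality).** In the sense of Baker–Norine, $r(D)=-1$ if $D$ is not equivalent to an effective divisor. Otherwise $r(D)$ is the largest $r\ge 0$ such that for every effective $F$ of degree $r$ the divisor $D-F$ is equivalent to an effective divisor. The *divisorial gonality* $\mathrm{dgon}(G)$ is the smallest degree of a divisor of positive rank.

We use only the following criterion: $r(D)\ge 1$ if and only if for each vertex $v$ there is an effective $D'\sim D$ with $D'(v)\ge 1$. Indeed, write $(v)$ for one chip at $v$. If $r=r(D)\ge 1$, take an effective $F\ge (v)$ of degree $r$. Then $D-F\sim F'\ge 0$, so $D\sim F'+F$, which is effective with a chip at $v$. Conversely, $D\sim D'$ with $D'\ge (v)$ gives $D-(v)\sim D'-(v)\ge 0$; if this holds for all $v$, then $D$ has rank at least $1$.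

*Examples.* On a tree with at least two vertices, one chip at $v$ moves across an edge $vv'$ if we fire the component of the tree minus $vv'$ that contains $v$. So one chip reaches every vertex, and $\mathrm{dgon}=1$. On a cycle, put two chips at $v$. Fire $\{v\}$, then the arc of vertices at distance at most $1$ from $v$, then at most $2$, and so on. The two chips walk in opposite directions and visit every vertex, so $\mathrm{dgon}\le 2$; that one chip is not enough is shown in 1.2. On any graph the all-ones divisor has positive rank, so $1\le \mathrm{dgon}(G)\le |V|$.

The input to the algorithmic problem is the list of vertices and edges, each parallel edge listed separately, so its size is $N=|V|+|E|$. The problem is in APX if there are a constant $c\ge 1$ and a polynomial-time algorithm that outputs, for every $G$, a divisor $D$ with $r(D)\ge 1$ and $\deg D\le c\cdot\mathrm{dgon}(G)$. The problem is known to be NP-hard, and also APX-hard by a PTAS reduction from maximum independent set on cubic graphs. The paper "Computing Graph Gonality Is Hard" says of membership: "It remains open whether or not finding a positive rank divisor of minimum degree is in APX."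

### 1.2 Fire

To bound gonality from below we must certify that no sequence of moves reaches a vertex. For $X\subseteq V$ let $E(v,X)$ be the number of edges between $v$ and $X$.

**Definition (fire).** Let $D\ge 0$. The *fire from $w$* starts with burnt set $\{w\}$ and repeatedly burns any unburnt vertex $v$ with $E(v,\text{burnt})>D(v)$. The final burnt set does not depend on the order, and it only grows if the initial set grows. In particular, if the fire from $w$ burns $T$, it burns everything that the fire from $T$ burns. An effective $D$ is *$T$-reduced* if the fire from $T$ burns all of $V$.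

**Lemma 1.** Let $G$ be a connected multigraph and $T$ a vertex.
(a) If $D$ is equivalent to an effective divisor, it is equivalent to an effective $T$-reduced one.
(b) If $D\ge 0$, $D(w)=0$ and the fire from $w$ burns all of $V$, then $r(D)\le 0$.

*Proof of (a).* There are finitely many effective divisors of a given degree. Among those equivalent to $D$ choose one, again called $D$, for which the vector (number of chips at distance $0,1,2,\dots$ from $T$) is lexicographically maximal. Suppose the fire from $T$ leaves a nonempty set $U$ unburnt. No vertex of $U$ can burn, so $D(v)\ge E(v,V\setminus U)$ for $v\in U$, and hence $D-Q1_U\ge 0$. Let $d\ge 1$ be the minimum distance from $T$ to $U$. Vertices at distance at most $d-1$ are outside $U$, so firing $U$ takes no chip from them. Those at distance less than $d-1$ have no neighbor in $U$, so they gain nothing. Some vertex at distance $d-1$ has a neighbor in $U$ and gains. So the totals at distances less than $d-1$ are unchanged and the total at distance $d-1$ increases, against maximality.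

*Proof of (b).* Suppose $D'=D-Qx\ge 0$ and $D'(w)\ge 1$. Since $D(w)=0$, $x$ is not constant. Let $U$ be the set where $x$ is maximal. A vertex $v\in U$ gains nothing and loses at least one chip along each edge to $V\setminus U$, so
$$0\le D'(v)\le D(v)-E(v,V\setminus U)\qquad(v\in U).$$
If $w\in U$, then $D'(w)\le D(w)=0$, a contradiction. If $w\notin U$, let $v$ be the first vertex of $U$ to burn. At that moment the burnt set lies in $V\setminus U$, so $E(v,\text{burnt})\le E(v,V\setminus U)\le D(v)$, and $v$ cannot burn, a contradiction. So no effective divisor equivalent to $D$ has a chip on $w$. $\square$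

*Example.* Put one chip at a vertex $v$ of a cycle and start a fire at $w\neq v$. It burns along both arcs, then $v$ has two burnt edges and one chip, so $v$ burns. By (b) a single chip has rank at most $0$. A divisor of degree $1$ and positive rank would be equivalent to a single chip, so the gonality of a cycle is exactly $2$.

### 1.3 Group Cover

**Definition (Group Cover, GC).** Given are a finite set $I$ of items, $g=|I|$; an integer $u\ge 1$; elements $e=1,\dots,n$ with $n\ge 1$; and for each $e$ a nonempty list of *stages* $J_{e,1},\dots,J_{e,h_e}\subseteq I$ with $|J_{e,j}|=u$. A set $S\subseteq I$ is *feasible* if for every $e$ some stage $J_{e,j}$ is contained in $S$. Let $\mathrm{OPT}$ be the minimum size of a feasible set. Items in no stage are useless, so we assume that every item occurs in a stage. Put $\Gamma=\sum_e u\,h_e$.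

Then $g$, $n$ and every $u h_e$ are at most $\Gamma$, the set $I$ is feasible, and $1\le\mathrm{OPT}\le g$. Set Cover is the case $u=1$: items are the sets, and the stages of an element $e$ are the singletons $\{i\}$ with $e$ in set $i$.

*Example.* Let $u=2$, $I=\{1,2,3\}$, let the first element have stages $\{1,2\},\{2,3\}$ and the second the single stage $\{1,3\}$. The second element forces $1,3\in S$, the first then forces $2\in S$, so $\mathrm{OPT}=3$, and $\Gamma=2\cdot 2+2\cdot 1=6$.

### 1.4 One stage per element

Suppose $h_e=1$ for all $e$, with stage $J_e$. There is no choice: every item occurs in some $J_e$, so $\mathrm{OPT}=g$. We build a graph whose gonality reports this number.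

Fix integers $m\ge 1$, $p\ge 2$, $M\ge g$, and put $A=pum$, $H=pmg$. The graph $G_1$ has a root $T$; for each item $i$ a *cloud* $N_i=\{i\}\times\{1,\dots,m\}$ of *nodes*; and for each *copy* $\kappa=(e,k)$, $1\le k\le M$, a set $W_\kappa$ of *starts* $w_{\kappa,1},\dots,w_{\kappa,A}$ and two *junctions* $\chi_{\kappa,1},\chi_{\kappa,2}$. Put $B_e=J_e\times\{1,\dots,m\}$. The edges, for each $\kappa=(e,k)$, are:

- $H$ parallel edges $w_{\kappa,1}w_{\kappa,a}$ for each $a\ge 2$;
- one edge $w_{\kappa,a}\chi_{\kappa,1}$ for each $a$;
- $p$ parallel edges $v\chi_{\kappa,1}$ and $p$ parallel edges $v\chi_{\kappa,2}$ for each $v\in B_e$;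
- $H$ parallel edges $\chi_{\kappa,2}T$.

**Proposition 2.** $\tfrac12\,pm\,g\ \le\ \mathrm{dgon}(G_1)\ \le\ pm\,g+2nM+1.$

*Upper bound.* Put $p$ chips on every node, $1$ on $T$ and on every junction, $0$ on starts. The degree is $pmg+2nM+1$. Only the starts lack chips. To serve $W_\kappa$, $\kappa=(e,k)$, take height $0$ on $W_\kappa$, $1$ on $\chi_{\kappa,1}$, and $2$ elsewhere. Each start of $\kappa$ gains $1$ chip. The junction $\chi_{\kappa,1}$ gains $p$ from each of the $um$ nodes of $B_e$ and loses $A=pum$ to the starts. Each node of $B_e$ loses exactly the $p$ chips it has. Nothing else changes.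

*Lower bound.* Suppose a divisor of positive rank has degree less than $\frac12pmg$. By Lemma 1(a) take $D$ in its class effective and $T$-reduced. Call a node $v$ *blocked* if $D(v)\ge p$. If every cloud had at least $m/2$ blocked nodes, the degree would be at least $\frac12 pmg$. So some cloud $N_i$ has more than $m/2$ unblocked nodes. Choose $e$ with $i\in J_e$ and a copy $\kappa=(e,k)$. We claim that there are at least $pm/2$ chips on the private vertices $W_\kappa\cup\{\chi_{\kappa,1},\chi_{\kappa,2}\}$. If not, since $A\ge pm$, some start $w\in W_\kappa$ has $D(w)=0$. In the fire from $w$, all of $W_\kappa$ burns because $H>\deg D$; then $\chi_{\kappa,1}$ burns because $A>D(\chi_{\kappa,1})$; then the unblocked nodes of $N_i$ burn because each has $p>D(v)$ burnt edges; then $\chi_{\kappa,2}$ burns because it has more than $pm/2>D(\chi_{\kappa,2})$ burnt edges; then $T$ burns because $H>D(T)$; and then everything burns because $D$ is $T$-reduced. By Lemma 1(b), $r(D)\le 0$, a contradiction. So each of the $M\ge g$ copies of $e$ holds at least $pm/2$ private chips, and $\deg D\ge \frac12pmM\ge\frac12 pmg$, a contradiction. $\square$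

The parts of $G_1$ have these roles. A blocked node is a paid item. The nodes are shared by all copies, and the number $M$ of copies makes it too expensive to satisfy each copy from its own private vertices. There are $A$ starts and not one, since a single start could be satisfied forever by one chip on it. The heavy bundles make one chipless start ignite all of $W_\kappa$.

What changes when an element has several stages, any one of which may be the paid one?

## 2. Stages in series, and the leak between copies

An element should be served as soon as *one* of its stages is paid. In the language of fire, the fire from $W_\kappa$ should be stopped by any one fully blocked stage. So put the stages in series: junctions $\chi_{\kappa,1},\dots,\chi_{\kappa,h+1}$, with stage $j$ joined to $\chi_{\kappa,j}$ and $\chi_{\kappa,j+1}$ by $p$ edges per node, and $\chi_{\kappa,h+1}$ joined to $T$. The obvious version joins every copy to the full clouds, as in $G_1$. The lower-bound argument of Proposition 2 would extend. The upper bound does not, already in the smallest case.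

Take $u=1$, items $1,2$, one element with stages $\{1\},\{2\}$ in this order, $M\ge 2$ copies, clouds of $m$ nodes, $A=pm$. The set $S=\{2\}$ is feasible. The divisor that corresponds to it has $p\ge 2$ chips on each node of $N_2$, $1$ on each node of $N_1$ and on $T$, $0$ on the starts, and some number $\gamma$ on each junction. Suppose $\gamma<pm$, and let $H\geq 2$.

Start a fire at a start $w$ of copy $\kappa$. All of $W_\kappa$ burns, then $\chi_{\kappa,1}$, since $A=pm>\gamma$. Every node of $N_1$ then has $p>1$ burnt edges and burns. But $N_1$ is joined to the junctions of *all* copies. For each copy $\kappa'$ the junctions $\chi_{\kappa',1},\chi_{\kappa',2}$ now have $pm>\gamma$ burnt edges from $N_1$, so they burn. Each node of $N_2$ then has at least $pM\ge 2p>p$ burnt edges and burns, although it is blocked. Then all $\chi_{\kappa',3}$ burn through $N_2$, then $T$, and the chipless starts of each $\kappa'$ burn through their edges to $\chi_{\kappa',1}$. Everything burns, and the divisor has rank at most $0$ by Lemma 1(b).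

In terms of heights: to serve $W_\kappa$ through stage $2$ one would use heights $0,1,2,3$ on $W_\kappa,\chi_{\kappa,1},N_1,\chi_{\kappa,2}$, and $4$ elsewhere. The unpaid stage $N_1$ lies at height $2$, and each of the $2(M-1)$ junctions of other copies next to it, at height $4$, drains $2pm$ chips into it. Stocking every junction with at least $pm$ chips costs at least $3Mpm$. Since the lower bound wanted $M\ge g$, this swamps the quantity $pm\cdot\mathrm{OPT}$ that we want to see. In Proposition 2 this never arose: with one stage there is no unpaid stage below the top height.

So the copies must share nodes, or else blocking is not shared, and yet two copies must share very few nodes, or else the fire leaks. We attach each copy not to a whole cloud but to a thin piece of it, with these requirements: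

- pieces of different copies meet in very few nodes;
- pieces of different stages of the same copy are disjoint, even if the stages have common items;
- if fewer than half of a cloud is blocked, then for nearly all copies a fixed proportion of the piece is unblocked.

Lines in a finite plane meet all three.

## 3. Lines in $\mathbb F_p^*\times\mathbb F_p$ against a set of density below one half

Let $p$ be prime, $t=p-1$, and $P=\mathbb F_p^*\times\mathbb F_p$, so $|P|=pt$. For a slope $a$ and an intercept $b$ the line $\{(x,ax+b):x\in\mathbb F_p^*\}$ has $t$ points. Two distinct lines share at most one point. Distinct lines of equal slope are disjoint, and the lines of a fixed slope partition $P$. Distinct lines with the same intercept are disjoint too, because $ax+b=a'x+b$ with $a\neq a'$ forces $x=0$, and the column $x=0$ is removed. For $p=3$, the lines of slopes $1,2$ and intercept $0$ are $\{(1,1),(2,2)\}$ and $\{(1,2),(2,1)\}$.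

**Lemma 3.** Let $a_1,\dots,a_s\in\mathbb F_p$ be distinct slopes, $s\le t$, and consider the $sp$ lines $\{(x,a_kx+b):x\in\mathbb F_p^*\}$. If $Z\subseteq P$ and $|Z|<pt/2$, then at most $16p$ of these lines $L$ satisfy $|L\cap Z|>\frac34t$.

*Proof.* Let $\mathcal B$ be the set of these bad lines, $\beta=|\mathcal B|\le sp$; we may assume $\beta>0$. Let $d(y)$ be the number of bad lines through the point $y\in P$. The plan is to show that $d$ has small variance, so that $Z$ cannot carry much more than its share of incidences.

Each line has $t$ points, so $\sum_y d(y)=\beta t$, and the mean of $d$ is $\bar d=\beta t/(pt)=\beta/p$. Counting pairs of lines through a point,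
$$\sum_y d(y)^2=\sum_{L,L'\in\mathcal B}|L\cap L'|\le \beta t+\beta^2 ,$$
where pairs with $L=L'$ give $\beta t$ and each other pair gives at most $1$. Since $pt\,\bar d^{\,2}=t\beta^2/p$ and $1-t/p=1/p$,
$$\sum_y (d(y)-\bar d)^2\le \beta t+\beta^2-\frac{t\beta^2}{p}=\beta t+\frac{\beta^2}{p}\le \beta(t+s),$$
using $\beta\le sp$. On the other hand, $\sum_{y\in Z}d(y)=\sum_{L\in\mathcal B}|L\cap Z|\ge\frac34\beta t$, while $\sum_{y\in Z}\bar d=|Z|\beta/p\le\frac12\beta t$. So by Cauchy–Schwarz
$$\tfrac14\beta t\le\sum_{y\in Z}(d(y)-\bar d)\le\sqrt{|Z|\,\beta(t+s)}\le\sqrt{\tfrac{pt}{2}\,\beta(t+s)} .$$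
Squaring and dividing by $\beta t/16$ times $t$ gives $\beta\le 8p(t+s)/t\le 16p$, as $s\le t$. $\square$

Only a fraction $16/s$ of the lines is bad, and we may choose $s$ as large as we like.

## 4. The theorem and the graph

**Theorem 4.** From a GC instance one can construct in time $\mathrm{poly}(\Gamma)$ a connected loopless multigraph $G$ (parallel edges listed separately) and integers $p$ and $t=p-1$ with
$$\tfrac12\,p^2t\cdot\mathrm{OPT}\ \le\ \mathrm{dgon}(G)\ \le\ 2\,p^2t\cdot\mathrm{OPT}.$$

**Corollary 5.** Unless $\mathrm P=\mathrm{NP}$, finding a positive rank divisor of minimum degree is not in APX. That is, for every constant $c\ge 1$, a polynomial-time algorithm that outputs on every connected multigraph $G$ a divisor of positive rank and degree at most $c\cdot\mathrm{dgon}(G)$ would give $\mathrm P=\mathrm{NP}$.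

*Proof of Corollary 5 from Theorem 4.* Let an algorithm have ratio $c$. From a Set Cover instance, that is, GC with $u=1$, build $G$ and run the algorithm on it to get $D$. Then $\mathrm{dgon}(G)\le\deg D\le c\cdot\mathrm{dgon}(G)$, so by Theorem 4
$$\mathrm{OPT}\le\frac{2\deg D}{p^2t}\le 4c\cdot\mathrm{OPT}.$$
So the optimum of Set Cover is approximated within the constant $4c$ in polynomial time. By Raz–Safra (STOC 1997; see also Dinur–Steurer, STOC 2014), approximating the optimum of Set Cover within any constant factor is NP-hard. Hence $\mathrm P=\mathrm{NP}$. $\square$

**Parameters.** Put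
$$s=128\,\Gamma,\qquad p\ \text{a prime with}\ 20\Gamma^3s\le p\le 40\Gamma^3s,\qquad t=p-1,$$
$$A=p\,u\,t,\qquad \Theta=2gp^2t,\qquad H=2\Theta+1 .$$
Such a prime exists by Bertrand's postulate and is found by brute force, since $p\le 40\Gamma^3s$ is polynomial in $\Gamma$. Clearly $s\le t$. Choose pairwise distinct slopes $a(e,j,k)\in\mathbb F_p$ for all $e$, $1\le j\le h_e$, $1\le k\le s$; at most $\Gamma s\le p$ of them are needed. The choice of $s$ makes the private bill large, and $p\ge 20\Gamma^3s$ makes the stock on the junctions cheap. The number $\Theta$ is an upper bound for the degrees that matter, and a bundle of $H$ edges always carries fire.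

**Copies.** A copy is a triple $\kappa=(e,k,b)$ with $1\le k\le s$, $b\in\mathbb F_p$; so each element has $sp$ copies. For $1\le j\le h_e$ put
$$\ell_{\kappa,j}=\{(x,a(e,j,k)\,x+b):x\in\mathbb F_p^*\},\qquad B_{\kappa,j}=J_{e,j}\times\ell_{\kappa,j}.$$

**Vertices of $G$:**

- a root $T$;
- nodes: all elements of $I\times\mathbb F_p^*\times\mathbb F_p$; the cloud of item $i$ is $N_i=\{i\}\times\mathbb F_p^*\times\mathbb F_p$, with $|N_i|=pt$;
- for each copy $\kappa=(e,k,b)$: starts $W_\kappa=\{w_{\kappa,1},\dots,w_{\kappa,A}\}$ and junctions $\chi_{\kappa,1},\dots,\chi_{\kappa,h_e+1}$.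

**Edges of $G$,** for each copy $\kappa=(e,k,b)$ with $h=h_e$:

- $H$ parallel edges $w_{\kappa,1}w_{\kappa,a}$ for each $a\ge 2$;
- one edge $w_{\kappa,a}\chi_{\kappa,1}$ for each $a$;
- for $1\le j\le h$ and each $v\in B_{\kappa,j}$: $p$ parallel edges $v\chi_{\kappa,j}$ and $p$ parallel edges $v\chi_{\kappa,j+1}$;
- $H$ parallel edges $\chi_{\kappa,h+1}T$.

There are no loops, and all the numbers involved are polynomial in $\Gamma$, so $G$ is built in time $\mathrm{poly}(\Gamma)$. It is connected. Within a copy, the starts and junctions are joined to $T$ through the sets $B_{\kappa,j}$. Every node lies in some $B_{\kappa,j}$, because its item occurs in some stage $J_{e,j}$ and, for fixed $k$, the lines of slope $a(e,j,k)$ partition $\mathbb F_p^*\times\mathbb F_p$.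

**Facts.**
(i) $|B_{\kappa,j}|=ut$.
(ii) For fixed $\kappa$ the sets $B_{\kappa,1},\dots,B_{\kappa,h_e}$ are pairwise disjoint.
(iii) If $\kappa\ne\kappa'$, then $|B_{\kappa,j}\cap B_{\kappa',j'}|\le u$ for all $j,j'$.

For (ii): the lines $\ell_{\kappa,j}$ have distinct slopes and the same intercept, so they are disjoint. For (iii): the intersection is $(J_{e,j}\cap J_{e',j'})\times(\ell_{\kappa,j}\cap\ell_{\kappa',j'})$. If the slopes differ, the lines share at most one point. If they agree, then $(e,j,k)=(e',j',k')$, so $b\neq b'$ and the lines are disjoint. The first factor has at most $u$ elements.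

## 5. A cheap divisor from a feasible set

We show $\mathrm{dgon}(G)\le 2p^2t\cdot\mathrm{OPT}$. Let $S$ be feasible with $|S|=\mathrm{OPT}\ge 1$. Put $\gamma=4\Gamma^2p$ and define
$$D(T)=1,\qquad D(\chi)=\gamma\ \text{on all junctions},\qquad D(v)=p\ \text{for}\ v\in N_i,\ i\in S,$$
$$D(v)=1\ \text{for all other nodes},\qquad D(w)=0\ \text{on all starts}.$$

**Step 1: the degree.** The purpose is to see that the paid clouds dominate the cost. There are $sp\sum_e(h_e+1)\le 2sp\sum_e h_e\le 2\Gamma sp$ junctions, which hold at most $8\Gamma^3sp^2$ chips. The nodes with one chip number at most $g\,pt\le\Gamma pt$. So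
$$\deg D\le p^2t\,|S|+\bigl(1+\Gamma pt+8\Gamma^3sp^2\bigr).$$
The bracket is at most $10\Gamma^3sp^2\le\frac12p^3\le p^2t$, where the second inequality is $20\Gamma^3s\le p$. As $|S|\ge 1$, $\deg D\le 2p^2t|S|$.

**Step 2: a height function that serves one copy.** All vertices other than starts have a chip under $D$. Fix $\kappa=(e,k,b)$; we want an effective divisor equivalent to $D$ with a chip on every start of $\kappa$. Choose $q$ with $J_{e,q}\subseteq S$. Define layers
$$\Lambda_0=W_\kappa,\qquad \Lambda_{2j-1}=\{\chi_{\kappa,j}\}\ (1\le j\le q),\qquad \Lambda_{2j}=B_{\kappa,j}\ (1\le j\le q-1),$$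
which are disjoint by (ii). Let $x=l$ on $\Lambda_l$ for $0\le l\le 2q-1$ and $x=2q$ on all other vertices, among them $B_{\kappa,q}$, again by (ii). Put $D'=D-Qx$.

**Step 3: no debt.** We check every type of vertex, to show $D'\ge 0$ and $D'=1$ on $W_\kappa$.

- *Starts of $\kappa$.* Each has height $0$ and gains one chip from $\chi_{\kappa,1}$, which has height $1$. The heavy edges lie inside $W_\kappa$ and carry nothing. So $D'=1$.
- *Starts of other copies.* They and all their neighbors have height $2q$: unchanged.
- *$\chi_{\kappa,j}$ with $j\le q$.* Its height is $2j-1$. It gains $p$ chips from each of the $ut$ nodes of $B_{\kappa,j}$, which have height $2j$ (for $j=q$ too). It loses $put$ chips: to $B_{\kappa,j-1}$ at height $2j-2$ if $j\ge 2$, and to the $A=put$ starts if $j=1$. Net change $0$.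
- *$v\in B_{\kappa,j}$ with $j<q$.* By (ii), its neighbors in copy $\kappa$ are $\chi_{\kappa,j}$ and $\chi_{\kappa,j+1}$. It gives $p$ to the first and gets $p$ from the second. Its other neighbors are junctions of other copies, at height $2q>x(v)$, from which it only gains.
- *$v\in B_{\kappa,q}$.* It has height $2q$, and its only lower neighbor is $\chi_{\kappa,q}$, by (ii), at height $2q-1$. It loses exactly $p$ chips, and $D(v)=p$ because $J_{e,q}\subseteq S$.
- *Other nodes.* A node adjacent to some $\chi_{\kappa,j}$ with $j\le q$ lies in $B_{\kappa,j-1}$ or $B_{\kappa,j}$ and has been treated. So the remaining nodes and all their neighbors have height $2q$: unchanged.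
- *$\chi_{\kappa,j}$ with $j>q$, and $T$.* The neighbors of such a junction lie in $B_{\kappa,j-1}\cup B_{\kappa,j}$, with indices at least $q$, or equal $T$; all have height $2q$. The neighbors of $T$ are last junctions $\chi_{\kappa',h+1}$, and for $\kappa'=\kappa$ we have $h+1>q$. Unchanged.
- *Junctions $\chi_{\kappa',j'}$ of other copies $\kappa'$.* This is the leak of Section 2. Such a junction loses chips only to nodes in $(B_{\kappa',j'-1}\cup B_{\kappa',j'})\cap\bigcup_{j<q}B_{\kappa,j}$, where sets with index out of range are empty. By (iii) there are at most $2h_eu\le 2\Gamma$ such nodes. Each is joined to $\chi_{\kappa',j'}$ by $p$ edges, since by (ii) it lies in only one of the two sets, and the height difference is at most $2q\le 2h_e\le 2\Gamma$. So the loss is at most $2\Gamma\cdot 2\Gamma p=4\Gamma^2p=\gamma$.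

So $D'\ge 0$ and $D'=1$ on $W_\kappa$. As $\kappa$ was arbitrary, $r(D)\ge 1$, and $\mathrm{dgon}(G)\le\deg D\le 2p^2t\cdot\mathrm{OPT}$.

## 6. A feasible set from any cheap reduced divisor

Here the argument of Proposition 2 returns, with Lemma 3 for the passage from clouds to lines.

**Lemma 6.** Let $D$ be an effective $T$-reduced divisor on $G$ with $r(D)\ge 1$ and $\deg D\le\Theta$. Call a node $v$ *blocked* if $D(v)\ge p$. Then
$$S'=\{i\in I:\ \text{at least half of the nodes of }N_i\text{ are blocked}\}$$
is feasible, and $|S'|\le 2\deg(D)/(p^2t)$.

**Step 1: the size of $S'$.** At most $\deg(D)/p$ nodes are blocked, and each $i\in S'$ accounts for at least $pt/2$ of them. So $|S'|\le 2\deg(D)/(p^2t)$.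

**Step 2: if $S'$ is not feasible, many copies see unblocked nodes in every stage.** Suppose $S'$ is not feasible. Then there is an element $e$, with $h=h_e$, such that for every $j\le h$ we can pick $i_j\in J_{e,j}\setminus S'$. Fewer than $pt/2$ nodes of $N_{i_j}$ are blocked. Fix $j$ and apply Lemma 3 with the slopes $a(e,j,k)$, $1\le k\le s$, and $Z$ the set of blocked positions in $N_{i_j}$. The $sp$ lines are exactly the $\ell_{\kappa,j}$ for the $sp$ copies $\kappa$ of $e$. So for at most $16p$ copies are more than $\frac34t$ nodes of $\{i_j\}\times\ell_{\kappa,j}$ blocked. Over all $j\le h\le\Gamma$, at most $16p\Gamma$ copies are discarded, and at least $sp-16p\Gamma=112\,\Gamma p\ge sp/2$ copies of $e$ are *good*: for every $j$, at least $t/4$ nodes of $\{i_j\}\times\ell_{\kappa,j}\subseteq B_{\kappa,j}$ are unblocked.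

**Step 3: a good copy holds many private chips.** Let $\kappa$ be good. We show that $D$ has at least $pt/4$ chips on the private vertices $W_\kappa\cup\{\chi_{\kappa,1},\dots,\chi_{\kappa,h+1}\}$. Suppose it has fewer. Since $A\ge pt$, some $w\in W_\kappa$ has $D(w)=0$. Consider the fire from $w$.

- All of $W_\kappa$ burns: first $w_{\kappa,1}$, then all other starts, through bundles of $H>\deg D$ edges.
- $\chi_{\kappa,1}$ burns, as $A\ge pt>D(\chi_{\kappa,1})$.
- If $\chi_{\kappa,j}$ with $j\le h$ is burnt, every unblocked node $v$ of $B_{\kappa,j}$ burns, since it has $p>D(v)$ burnt edges. There are at least $t/4$ of them, so $\chi_{\kappa,j+1}$ has at least $pt/4>D(\chi_{\kappa,j+1})$ burnt edges and burns.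
- By induction $\chi_{\kappa,h+1}$ burns. Then $T$ burns, since $H>D(T)$.
- As $D$ is $T$-reduced, everything burns.

By Lemma 1(b), $r(D)\le 0$, a contradiction.

**Step 4: the bill.** We add up. Private vertex sets of different copies are disjoint, so
$$\deg D\ge\frac{sp}{2}\cdot\frac{pt}{4}=16\,\Gamma p^2t>2gp^2t=\Theta,$$
a contradiction. So $S'$ is feasible, which proves Lemma 6. $\square$

*End of the proof of Theorem 4.* Let $D$ have $r(D)\ge 1$ and $\deg D=\mathrm{dgon}(G)$. By Section 5, $\deg D\le 2p^2t\cdot\mathrm{OPT}\le 2p^2tg=\Theta$. Rank and degree depend only on the class, so by Lemma 1(a) we may take $D$ effective and $T$-reduced. Lemma 6 gives $\mathrm{OPT}\le|S'|\le 2\,\mathrm{dgon}(G)/(p^2t)$. With Section 5 this is Theorem 4, and Corollary 5 follows. $\square$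

## 7. Logarithmic and nearly polynomial factors

The same reduction carries stronger hardness of covering over to gonality. Recall $N=|V|+|E|$, and that the all-ones divisor always has ratio at most $|V|$.

**Theorem 7.** Each of the following holds for connected multigraphs, and already for simple connected bipartite graphs.

1. There is a constant $c_0>0$ such that approximating $\mathrm{dgon}$ within $c_0\log N$ is NP-hard.
2. For every $\varepsilon>0$: unless $\mathrm P=\mathrm{NP}$, no polynomial-time algorithm outputs a positive rank divisor of degree at most $2^{(\log N)^{1-\varepsilon}}\,\mathrm{dgon}(G)$.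

We use these cited results.

- (R1) Raz–Safra (STOC 1997), Dinur–Steurer (STOC 2014): for some constant $c_1>0$, approximating the Set Cover optimum within $c_1\log n$ is NP-hard, on instances of size $n^{O(1)}$.
- (R2) Carr–Doddi–Konjevod–Marathe (SODA 2000), building on Dinur–Safra (IPL 2004). In Red-Blue Set Cover one chooses sets that cover all blue elements and minimizes the number of red elements covered. For every constant $c<1/2$, unless $\mathrm P=\mathrm{NP}$, this problem with $n$ sets has no polynomial-time $2^{(\log n)^{1-\delta}}$-approximation, $\delta=1/(\log\log n)^c$, even if each set consists of one blue and two red elements.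
- (R3) Baker–Shokrieh (JCTA 120, 2013): the $T$-reduced divisor equivalent to a given divisor is computable in polynomial time.

In (R3), "$T$-reduced" has its usual meaning: $D(v)\ge 0$ for $v\ne T$, and each nonempty $U\subseteq V\setminus\{T\}$ contains a $v$ with $D(v)<E(v,V\setminus U)$. If the class contains an effective divisor, this representative is effective and $T$-reduced in our sense. For effectivity, let $F=D-Qx\ge 0$. If $x$ is constant, $F=D$. Otherwise let $U$ be the set where $x$ is maximal; then $0\le F(v)\le D(v)-E(v,V\setminus U)$ on $U$. If $T\notin U$ this contradicts the defining property, so $T\in U$ and $D(T)\ge 0$. For burning (Dhar's criterion), a nonempty unburnt set $U$ of the fire from $T$ would have $D(v)\ge E(v,V\setminus U)$ for all $v\in U$, which is excluded.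

**Part 1 for multigraphs.** The purpose is to track the size of $G$. Apply Theorem 4 with $u=1$ to the instances of (R1). The construction is polynomial, so $N\le n^C$ for a constant $C$. A number between $\mathrm{dgon}(G)$ and $\rho\,\mathrm{dgon}(G)$, multiplied by $2/(p^2t)$, lies between $\mathrm{OPT}$ and $4\rho\,\mathrm{OPT}$. With $\rho=\frac{c_1}{4C}\log N$ we have $4\rho\le c_1\log n$. So $c_0=\frac{c_1}{4C}$ works.

**Part 2 for multigraphs.** Since (R2) is about algorithms that output a cover, we must extract a cover, and Lemma 6 does so. Take a Red-Blue Set Cover instance with one blue and two red elements per set. We may assume that each blue element lies in some set, and discard red elements in no set. It is GC with $u=2$: items are the red elements, elements are the blue ones, and the stages of a blue element are the red pairs of the sets that contain it. A chosen cover yields the feasible set of red elements it covers. Conversely, from a feasible $S$ choose for each blue element one of its sets with both red elements in $S$; this covers at most $|S|$ red elements. Here $\Gamma=2n$.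

Let the algorithm output $D$ on $G$ with $r(D)\ge 1$ and $\deg D\le\rho\,\mathrm{dgon}(G)$.

- If $\deg D>\Theta=2gp^2t$, output $I$. Then $g<\deg(D)/(2p^2t)\le\rho\,\mathrm{dgon}(G)/(2p^2t)\le\rho\,\mathrm{OPT}$.
- Otherwise replace $D$ by its $T$-reduced representative, by (R3), and output the feasible set $S'$ of Lemma 6. Then $|S'|\le 2\deg(D)/(p^2t)\le 4\rho\,\mathrm{OPT}$.

It suffices to treat $\varepsilon<1$, since a larger $\varepsilon$ only asks for a better ratio. Fix $c=1/4$ in (R2). With $N\le n^C$ and $\rho=2^{(\log N)^{1-\varepsilon}}$,
$$4\rho\le 2^{\,2+(C\log n)^{1-\varepsilon}}<2^{(\log n)^{1-\delta}}$$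
for large $n$: since $\delta\to 0$, eventually $\delta<\varepsilon/2$, and $(\log n)^{1-\varepsilon/2}$ exceeds $2+C^{1-\varepsilon}(\log n)^{1-\varepsilon}$ for large $n$. By (R2), $\mathrm P=\mathrm{NP}$.

*Remark.* There is a variant independent of (R2). In MIN-REP one has a bipartite graph with each side partitioned into classes, and picks as few vertices as possible so that for every pair of classes joined by an edge, some edge between them has both ends picked. This is GC with $u=2$: items are vertices, elements are the joined pairs of classes, stages are the edges between them. By Kortsarz (Algorithmica 30, 2001) one obtains part 2 under $\mathrm{NP}\not\subseteq\mathrm{DTIME}(n^{\mathrm{polylog}\,n})$.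

## 8. Subdividing every edge: simple bipartite graphs

Let $G^\circ$ be obtained from the graph $G$ of Section 4 by subdividing every edge once. Parallel edges receive different midpoints, so $G^\circ$ is simple; it is bipartite (vertices of $G$ against midpoints), connected, and of polynomial size. We show
$$\tfrac14\,p^2t\cdot\mathrm{OPT}\ \le\ \mathrm{dgon}(G^\circ)\ \le\ 2\,p^2t\cdot\mathrm{OPT},\tag{1}$$
the lower bound again through an explicit feasible set $S'$ with $|S'|\le 4\deg(D)/(p^2t)$. Then both arguments of Section 7 apply with $8\rho$ in place of $4\rho$ and a larger constant $C$, and Theorem 7 is proved for simple connected bipartite graphs.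

### 8.1 Upper bound

Extend the divisor $D$ of Section 5 by $0$ on midpoints. Its degree is unchanged.

**Step 1: moves on $G$ persist.** We want every vertex of $G$ to remain reachable. For $x\in\mathbb Z^V$ let $\tilde x=2x$ on $V$ and $\tilde x=x(v)+x(v')$ on the midpoint of an edge $vv'$. The half-edge from $v$ to the midpoint carries $2x(v)-(x(v)+x(v'))=x(v)-x(v')$ chips, and the half-edge from the midpoint to $v'$ carries as many onward. So $Q_{G^\circ}\tilde x$ equals $Q_Gx$ on $V$ and $0$ on midpoints. Equivalent divisors on $G$, extended by $0$, stay equivalent on $G^\circ$, and from $D$ every vertex of $G$ can be reached.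

**Step 2: midpoints between two occupied vertices.** If an effective divisor has chips on both ends of an edge, firing everything except its midpoint moves one chip from each end onto the midpoint and causes no debt. Under $D$, nodes, junctions and $T$ all have chips, which covers the midpoints of all edges $\chi v$ and $\chi T$. The divisor $D'$ of Section 5 for the copy $\kappa$ is effective and equals $1$ on $W_\kappa$, which covers the midpoints of the edges $w_{\kappa,1}w_{\kappa,a}$.

**Step 3: midpoints of $w_{\kappa,a}\chi_{\kappa,1}$.** Under $D'$ the junction may be unhelpful, so we bring the chips back to it. Let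
$$D''=D'+Q_G1_{V\setminus W_\kappa}=D'-Q_G1_{W_\kappa},$$
that is, fire $W_\kappa$ in $G$. Each start has exactly one edge out of $W_\kappa$, to $\chi_{\kappa,1}$. So $D''$ differs from $D'$ by $-1$ on each start of $\kappa$, where $D'=1$, and by $+A$ on $\chi_{\kappa,1}$. Hence $D''\ge 0$ and $D''(\chi_{\kappa,1})\ge A$. Now in $G^\circ$ fire the complement of $W_\kappa\cup\{\text{midpoints of edges incident with }W_\kappa\}$. The edges that leave this complement are the $A$ half-edges from $\chi_{\kappa,1}$ to the midpoints of the edges $w_{\kappa,a}\chi_{\kappa,1}$. So $\chi_{\kappa,1}$ loses $A$ chips, and each of these midpoints gains one.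

All vertices of $G^\circ$ are reached, so $\mathrm{dgon}(G^\circ)\le\deg D\le 2p^2t\cdot\mathrm{OPT}$.

### 8.2 Lower bound

Let $D$ on $G^\circ$ be effective and $T$-reduced with $r(D)\ge 1$ and $\deg D\le\Theta$. Chips on midpoints now hinder the fire too, so we lower the threshold: call a node $v$ blocked if $D(v)\ge p/2$, and let $S'$ be the set of items $i$ for which at least half of the nodes of $N_i$ are blocked. There are at most $2\deg(D)/p$ blocked nodes, and each $i\in S'$ accounts for at least $pt/2$ of them, so
$$|S'|\le\frac{4\deg D}{p^2t}.\tag{2}$$

**Step 1: good copies.** Suppose $S'$ is not feasible. Lemma 3 applies to any set $Z$, so Step 2 in the proof of Lemma 6 holds verbatim with the new meaning of blocked: there are an element $e$ with $h=h_e$, items $i_j\in J_{e,j}\setminus S'$, and at least $sp/2$ good copies of $e$, for which at least $t/4$ nodes of each $\{i_j\}\times\ell_{\kappa,j}$ are unblocked. Let the private vertices of $\kappa$ be $W_\kappa$, the $\chi_{\kappa,j}$, and all midpoints of edges of $G$ incident with these. Each edge of $G$ belongs to exactly one copy, so private sets of different copies are disjoint.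

**Step 2: how fire crosses midpoints.** This is the rule we need in order to repeat the burning argument. Suppose a good copy $\kappa$ has fewer than $pt/16$ private chips. Since $A\ge pt$, some $w\in W_\kappa$ has $D(w)=0$; start a fire there. A chipless midpoint next to a burnt vertex burns. Let $v\in V$ be a private vertex of $\kappa$, joined in $G$ by $m$ edges to burnt vertices, and let $M$ be the number of chips on the midpoints of these edges. At least $m-M$ of the midpoints are chipless and burn, so $v$ has at least $m-M$ burnt edges. The chips on $v$ and on those midpoints are private, so $M+D(v)<pt/16$. Hence $v$ burns whenever $m\ge pt/16$.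

**Step 3: everything burns.** We follow the fire from $w$.

- All of $W_\kappa$ burns, as $H\ge pt/16$; and $\chi_{\kappa,1}$ burns, as $A\ge pt/16$.
- Let $\chi_{\kappa,j}$ with $j\le h$ be burnt, and consider the at least $t/4$ unblocked nodes of $\{i_j\}\times\ell_{\kappa,j}$. Fewer than $(pt/16)/(p/2)=t/8$ of them have at least $p/2$ chips on their $p$ midpoints toward $\chi_{\kappa,j}$, since those chips are private. Every other one has more than $p/2$ chipless midpoints there, all burnt, and $p/2>D(v)$, so it burns. Thus at least $t/8$ nodes burn, which gives $m\ge pt/8$ for $\chi_{\kappa,j+1}$, and it burns by Step 2.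
- By induction $\chi_{\kappa,h+1}$ burns. The vertex $T$ is not private, but the midpoints of the $H$ edges $\chi_{\kappa,h+1}T$ are, so $T$ has more than $H-pt/16=2\Theta+1-pt/16>\Theta\ge D(T)$ burnt edges and burns.
- As $D$ is $T$-reduced, everything burns.

Since $D(w)=0$, Lemma 1(b) gives $r(D)\le 0$, a contradiction. So every good copy has at least $pt/16$ private chips.

**Step 4: the bill.** Adding over the good copies,
$$\deg D\ge\frac{sp}{2}\cdot\frac{pt}{16}=4\,\Gamma p^2t>2gp^2t=\Theta,$$
a contradiction. So $S'$ is feasible.

**Step 5: conclusion.** To get (1), take a divisor of positive rank and degree $\mathrm{dgon}(G^\circ)\le 2p^2t\cdot\mathrm{OPT}\le\Theta$, effective and $T$-reduced by Lemma 1(a). Then $S'$ is feasible, and (2) gives $\mathrm{OPT}\le 4\,\mathrm{dgon}(G^\circ)/(p^2t)$.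

To get Theorem 7 for these graphs, let $\rho$ be a ratio on $G^\circ$. For part 1, a number between $\mathrm{dgon}(G^\circ)$ and $\rho\,\mathrm{dgon}(G^\circ)$, multiplied by $4/(p^2t)$, lies between $\mathrm{OPT}$ and $8\rho\,\mathrm{OPT}$ by (1); with $N\le n^C$ for the size of $G^\circ$, the constant $c_0=\frac{c_1}{8C}$ works. For part 2, if the output has degree above $\Theta$, output $I$, and $g<\rho\,\mathrm{OPT}$ as before. Otherwise reduce it by (R3) and output $S'$, for which (2) and (1) give $|S'|\le 8\rho\,\mathrm{OPT}\le 2^{3+(C\log n)^{1-\varepsilon}}\,\mathrm{OPT}$. This factor is again below $2^{(\log n)^{1-\delta}}$ for large $n$, and (R2) gives $\mathrm P=\mathrm{NP}$. $\blacksquare$
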